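\title{Convergence of the maximum Lubell function\\ of families avoiding a poset}

\begin{abstract}
For a finite poset $P$, let $\lambda_n(P)$ be the largest average number of times that a uniformly random full chain of the Boolean lattice $2^{[n]}$ meets a family containing no weak copy of $P$. We prove that $\lambda_n(P)$ converges as $n\to\infty$ for every $P$. The same holds when an arbitrary collection of posets is forbidden, and for a single poset the limit does not change if the families are confined to a suitable number $o(n)$ of levels. The proof finds a scale at which a random chain is almost as good as the best one, deduces from the Efron--Stein inequality that the family is then locally concentrated on few levels, and pulls these levels back to a smaller Boolean lattice.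
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $[n]=\{1,\dots,n\}$ for $n\ge0$, and order $2^{[n]}$ by inclusion. The subsets of size $\ell$ form \emph{level $\ell$}. All posets are finite and nonempty. A \emph{copy} of a poset $P$ in a family $\mathcal F\subseteq2^{[n]}$ is an injection $f\colon P\to\mathcal F$ such that $x\le y$ implies $f(x)\subseteq f(y)$. Incomparable elements of $P$ may be sent to comparable sets, so this is weak, not necessarily induced, containment. The family $\mathcal F$ is \emph{$P$-free} if it has no copy of $P$.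

The \emph{Lubell function} of $\mathcal F$ is
\[
\bar h_n(\mathcal F)=\sum_{F\in\mathcal F}\binom{n}{|F|}^{-1}.
\]
Grouping the terms by size shows that $\bar h_n(\mathcal F)$ is the sum of the densities of $\mathcal F$ on the $n+1$ levels. A uniformly random full chain $\emptyset\subset\{a_1\}\subset\{a_1,a_2\}\subset\dots\subset[n]$ passes through a given set $F$ with probability $\binom n{|F|}^{-1}$, so $\bar h_n(\mathcal F)$ is also the expected number of members of $\mathcal F$ on such a chain. Finally $|\mathcal F|\le\bar h_n(\mathcal F)\binom n{\lfloor n/2\rfloor}$, so a bound on the Lubell function bounds the size of a family in units of the middle level. Put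
\[
\lambda_n(P)=\max\{\bar h_n(\mathcal F):\mathcal F\subseteq2^{[n]}\text{ is $P$-free}\}.
\]
The problem, posed in \cite{diamonds}, is to prove that $\lambda(P)=\lim_{n\to\infty}\lambda_n(P)$ exists for every finite poset $P$.

The sequence is bounded. Let $|P|=k$ and list $P$ as $x_1,\dots,x_k$ along a linear extension, so that $x_i\le x_j$ implies $i\le j$. If $F_1\subsetneq\dots\subsetneq F_k$ are members of $\mathcal F$, then $x_i\mapsto F_i$ is a copy of $P$. Hence
\begin{equation}\label{eq:chain}
\text{a $P$-free family has no chain of $k=|P|$ members, and } 0\le\lambda_n(P)\le k-1 .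
\end{equation}
Three examples show what the sequence can look like.

\begin{example}\label{ex:three}
(i) If $P$ is a chain of $k$ elements, any $k-1$ full levels are $P$-free, so $\lambda_n(P)=\min(k-1,n+1)$.

(ii) If $P$ consists of four pairwise incomparable elements, then $P$-free means having at most three members. So $\lambda_1(P)=2$, and $\lambda_n(P)=2+1/n$ for $n\ge2$, attained by $\emptyset$, $[n]$ and a singleton. The values $2,\frac52,\frac73,\dots$ are not monotone, and the limit $2$ is carried entirely by $\emptyset$ and $[n]$.

(iii) Let $P$ be the diamond $x<y,y'<z$. Any three full levels contain a copy of $P$, so unions of full levels have Lubell value at most $2$. Let $n\ge2$ and $0\le a\le n$, and let $\mathcal F$ consist of $\emptyset$, the singletons inside $[a]$ and the pairs not inside $[a]$. The top of a diamond needs three members below it, so it would be a pair both of whose singletons are members; thus $\mathcal F$ is $P$-free. Its Lubell value is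
\[
1+\frac an+1-\frac{a(a-1)}{n(n-1)}=2+\frac{a(n-a)}{n(n-1)},
\]
which exceeds $\frac94$ for $a=\lfloor n/2\rfloor$. So full levels are not always optimal.
\end{example}

In (i) and (ii) the sequence converges, but it need not be monotone, and by (iii) extremal families need not be unions of levels. A general proof has to work with no knowledge of the extremal families.

\begin{theorem}\label{thm:main}
For every finite poset $P$, the limit $\lambda(P)=\lim_{n\to\infty}\lambda_n(P)$ exists.
\end{theorem}

For a collection $\mathcal P$ of posets, call $\mathcal F$ \emph{$\mathcal P$-free} if it is $P$-free for all $P\in\mathcal P$, and define $\lambda_n(\mathcal P)$ accordingly. A superscript $(t)$, as in $\lambda_n^{(t)}(P)$, means that the maximum is taken only over families contained in the union of at most $t$ levels.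

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] For every nonempty, possibly infinite, collection $\mathcal P$ of finite posets, $\lim_n\lambda_n(\mathcal P)$ exists.
\item[(b)] For every finite poset $P$ and every fixed $\theta\in(0,1]$, $\lim_n\lambda_n^{(\lfloor\theta n\rfloor)}(P)=\lambda(P)$. Hence $\lambda_n^{(t(n))}(P)\to\lambda(P)$ for some $t(n)=o(n)$.
\item[(c)] For every finite poset $P$ and every fixed $t\ge1$, $\lambda_n^{(t)}(P)$ is nonincreasing in $n\ge t-1$. So $\mu_t(P)=\lim_n\lambda_n^{(t)}(P)$ exists, and $\sup_t\mu_t(P)\le\lambda(P)$.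
\end{enumerate}
\end{theorem}

A bounded sequence converges if every late term is almost as large as every much later term, so we want to turn a $P$-free family in $2^{[n]}$ into one in $2^{[m]}$, $m\ll n$, with almost the same Lubell value. Section~\ref{sec:embed} does this by averaging when the family lies on at most $m+1$ levels. Section~\ref{sec:transfer} states the general transfer result and derives the theorems from it. The remaining task is to reduce a general family to few levels. Section~\ref{sec:model} shows the mechanism on antichains, Sections~\ref{sec:score} and~\ref{sec:few} develop it in general, and Section~\ref{sec:scales} chooses the scales and completes the proof.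

\section{Pulling back a few levels to a smaller cube}\label{sec:embed}

We say that $\mathcal F'\subseteq2^{[m]}$ \emph{embeds} in $\mathcal F\subseteq2^{[n]}$ if there is an inclusion-preserving injection $\mathcal F'\to\mathcal F$. Composing it with a copy of $P$ in $\mathcal F'$ gives a copy of $P$ in $\mathcal F$; so if $\mathcal F$ is $P$-free, then $\mathcal F'$ is too.

Fix $\mathcal F\subseteq2^{[n]}$. For $A\subseteq B\subseteq[n]$ let $[A,B]=\{Z:A\subseteq Z\subseteq B\}$, and for $|A|\le\ell\le|B|$ let $d_\ell(A,B)$ be the proportion of members of $\mathcal F$ among the sets of size $\ell$ in $[A,B]$. A \emph{maximal chain from $A$ to $B$} is a chain in $[A,B]$ with one set of each size from $|A|$ to $|B|$.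

Let $r=|Y|-|X|\ge m$. To map level $j$ of $2^{[m]}$ into level $\ell$ of $[X,Y]$, take a random bijection $\pi\colon[r]\to Y\setminus X$ and send $T$ to $X\cup\pi(T\cup\{m+1,\dots,m+\kappa\})$, where the padding is $\kappa=\ell-|X|-j$. The image is a uniformly random $\ell$-set of $[X,Y]$. For instance, for $m=2$, $[X,Y]=[\emptyset,[5]]$ and the levels $1,3,5$, the map is
\[
\emptyset\mapsto\pi(\{3\}),\qquad\{x\}\mapsto\pi(\{x,3,4\}),\qquad\{1,2\}\mapsto[5];
\]
it preserves inclusion because the paddings $1,2,3$ do not decrease. The construction needs $0\le\kappa\le r-m$, that is,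
\[
\ell-|Y|+m\le j\le\ell-|X| .
\]
We shall use several intervals $[X_1,Y_1],[X_2,Y_2],\dots$ stacked above one another, and the values of $j$ must increase from one to the next. A level $\ell$ just above $|X|$ forces $j$ to be small, which conflicts with the intervals below; a level just under $|Y|$ forces $j$ to be large, which conflicts with the intervals above. A level at distance at least $m$ from both ends accepts every $j$. We therefore discard margins at the ends of intervals. At $\emptyset$ and at $[n]$ we cannot afford this, by Example~\ref{ex:three}(ii), and we need not, since there is no interval below $\emptyset$ or above $[n]$.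

For $A\subsetneq B\subseteq[n]$ and an integer $g\ge0$, the set $\Lambda_g(A,B)$ of \emph{$g$-inner levels} consists of the integers $\ell$ with $|A|\le\ell\le|B|$ such that
\[
\bigl(\ell>|A|+g\ \text{ or }\ A=\emptyset\bigr)\quad\text{and}\quad\bigl(\ell\le|B|-g\ \text{ or }\ B=[n]\bigr).
\]
This set depends only on $|A|$ and $|B|$; it contains $|A|$ only if $A=\emptyset$; and $\Lambda_g(\emptyset,[n])=\{0,\dots,n\}$.

\begin{lemma}[Embedding]\label{lem:embed}
Let $\mathcal F\subseteq2^{[n]}$ and $m\ge0$. Let $X_1\subsetneq Y_1\subseteq X_2\subsetneq Y_2\subseteq\dots\subseteq X_c\subsetneq Y_c$ be subsets of $[n]$ with $r_i=|Y_i|-|X_i|\ge m$, and let $L_i\subseteq\Lambda_m(X_i,Y_i)$ with $t=\sum_i|L_i|\le m+1$. Then some $\mathcal F'\subseteq2^{[m]}$ lies on at most $t$ levels, embeds in $\mathcal F$, and satisfies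
\[
\bar h_m(\mathcal F')\ge\sum_{i=1}^c\sum_{\ell\in L_i}d_\ell(X_i,Y_i).
\]
\end{lemma}

\begin{proof}
If $i<i'$, $\ell\in L_i$ and $\ell'\in L_{i'}$, then $X_{i'}\ne\emptyset$, so $\ell\le|Y_i|\le|X_{i'}|<\ell'$. List all these levels as $\ell_1<\dots<\ell_t$, with $\ell_a\in L_{i(a)}$; then $i(a)$ is nondecreasing. With $i=i(a)$ put
\[
j_a=\max\bigl(a-1,\ \ell_a-|Y_i|+m\bigr),\qquad\kappa_a=\ell_a-|X_i|-j_a=\min\bigl(\ell_a-|X_i|-a+1,\ r_i-m\bigr).
\]

\emph{We have $0\le j_1<\dots<j_t\le m$.} The bound $j_a\le m$ holds since $a-1\le t-1\le m$ and $\ell_a\le|Y_i|$. If $i(a)=i(a+1)$, both terms of the maximum increase strictly from $a$ to $a+1$. If $i=i(a)<i(a+1)$, then $Y_i\ne[n]$, so $\ell_a\le|Y_i|-m$ by the upper margin, and $j_a=a-1<a\le j_{a+1}$.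

\emph{We have $0\le\kappa_a\le r_{i(a)}-m$, and $\kappa_a\le\kappa_{a+1}$ if $i(a)=i(a+1)$.} The monotonicity holds because $\ell_a-a$ is nondecreasing, and the upper bound is part of the minimum. For $\kappa_a\ge0$ we need $\ell_a-|X_i|\ge a-1$. If $X_i\ne\emptyset$, the lower margin gives $\ell_a-|X_i|>m\ge a-1$. If $X_i=\emptyset$, it follows from $0\le\ell_1<\dots<\ell_a$.

Let $\pi_i\colon[r_i]\to Y_i\setminus X_i$ be independent uniformly random bijections. For $T\subseteq[m]$ with $|T|=j_a$ and $i=i(a)$ define
\[
\varphi(T)=X_i\cup\pi_i\bigl(T\cup\{m+1,\dots,m+\kappa_a\}\bigr),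
\]
a uniformly random set of size $|X_i|+j_a+\kappa_a=\ell_a$ in $[X_i,Y_i]$. The map $\varphi$ is injective, because $|\varphi(T)|$ determines $a$ and then $T=[m]\cap\pi_i^{-1}(\varphi(T)\setminus X_i)$. Let $T\subsetneq T'$ have sizes $j_a<j_{a'}$, so $a<a'$. If $i(a)=i(a')$, then $\varphi(T)\subseteq\varphi(T')$ since $\kappa_a\le\kappa_{a'}$; otherwise $\varphi(T)\subseteq Y_{i(a)}\subseteq X_{i(a')}\subseteq\varphi(T')$. So $\mathcal F'=\varphi^{-1}(\mathcal F)$ embeds in $\mathcal F$ and lies on the levels $j_1,\dots,j_t$. Its expected density on level $j_a$ is $d_{\ell_a}(X_{i(a)},Y_{i(a)})$. Thus $E\,\bar h_m(\mathcal F')$ equals the right side of the claimed inequality, and some outcome attains at least the mean.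
\end{proof}

\begin{corollary}\label{cor:mono}
If $t-1\le m\le n$, then $\lambda_m^{(t)}(P)\ge\lambda_n^{(t)}(P)$.
\end{corollary}

\begin{proof}
Let $m<n$ and let $\mathcal F\subseteq2^{[n]}$ be $P$-free on a set $L$ of at most $t$ levels. Apply Lemma~\ref{lem:embed} with the single interval $[\emptyset,[n]]$, all of whose levels are $m$-inner; the sum in the lemma is $\bar h_n(\mathcal F)$.
\end{proof}

For a general family this loses too much. Keeping the $m+1$ densest of the $n+1$ levels gives only $\lambda_m(P)\ge\frac{m+1}{n+1}\lambda_n(P)$, that is, $\lambda_n(P)/(n+1)$ is nonincreasing. The bounded divergent sequence $2+\sin\log(n+1)$ has this property too, because the derivative of $(2+\sin\log x)/x$ is $(\cos\log x-\sin\log x-2)/x^2<0$. We have to find, inside an arbitrary family, a part that carries almost the whole Lubell value on few levels.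

\section{The transfer proposition and the proof of the theorems}\label{sec:transfer}

Let $\mathbb N=\{1,2,\dots\}$.

\begin{proposition}[Transfer]\label{prop:transfer}
Let $k\ge2$ and $\eta,\theta\in(0,1]$. There are $N\in\mathbb N$ and a nondecreasing $\Phi\colon\mathbb N\to\mathbb N$, depending only on $k,\eta,\theta$, with the following property. Let $m_1\ge\Phi(1)$, $m_{i+1}\ge\Phi(m_i)$ for $1\le i<N$, and $n\ge\Phi(m_N)$, and let $\mathcal F\subseteq2^{[n]}$ have no chain of $k$ members. Then for some $i\in\{1,\dots,N\}$ there is a family $\mathcal F'\subseteq2^{[m_i]}$ that lies on at most $\lfloor\theta m_i\rfloor$ levels, embeds in $\mathcal F$, and satisfies $\bar h_{m_i}(\mathcal F')\ge\bar h_n(\mathcal F)-\eta$.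
\end{proposition}

The index $i$ comes from a pigeonhole argument and depends on $\mathcal F$. This is harmless, because in the application all $m_i$ are taken from one infinite set of ``bad'' dimensions.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:more}]
Let $\mathcal P$ be a nonempty collection of posets and $k=\min_{P\in\mathcal P}|P|$. If $k=1$, only the empty family is $\mathcal P$-free and all quantities are $0$. Let $k\ge2$. By \eqref{eq:chain}, a $\mathcal P$-free family has no chain of $k$ members, and $\beta=\limsup_n\lambda_n(\mathcal P)\le k-1$. Fix $\theta\in(0,1]$. We claim that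
\begin{equation}\label{eq:liminf}
\liminf_m\lambda_m^{(\lfloor\theta m\rfloor)}(\mathcal P)\ge\beta .
\end{equation}
Otherwise there is $\eta\in(0,1]$ such that $\lambda_m^{(\lfloor\theta m\rfloor)}(\mathcal P)<\beta-2\eta$ for infinitely many $m$. Choose $m_1,\dots,m_N$ among these $m$, growing as Proposition~\ref{prop:transfer} requires, then $n\ge\Phi(m_N)$ with $\lambda_n(\mathcal P)>\beta-\eta$, and a $\mathcal P$-free $\mathcal F\subseteq2^{[n]}$ attaining $\lambda_n(\mathcal P)$. The family $\mathcal F'$ given by the proposition is $\mathcal P$-free, so $\lambda_{m_i}^{(\lfloor\theta m_i\rfloor)}(\mathcal P)\ge\lambda_n(\mathcal P)-\eta>\beta-2\eta$, a contradiction.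

Since $\lambda_m^{(\lfloor\theta m\rfloor)}(\mathcal P)\le\lambda_m(\mathcal P)$, it follows from \eqref{eq:liminf} that both sequences converge to $\beta$. This proves (a); for $\mathcal P=\{P\}$ it proves Theorem~\ref{thm:main} and the first statement of (b). For the second, choose $n_1<n_2<\cdots$ such that $|\lambda_n^{(\lfloor n/j\rfloor)}(P)-\lambda(P)|\le1/j$ for all $n\ge n_j$. For $n\ge n_1$ let $j(n)=\max\{j:n_j\le n\}$ and $t(n)=\lfloor n/j(n)\rfloor$. Then $j(n)\to\infty$, so $t(n)=o(n)$ and $|\lambda_n^{(t(n))}(P)-\lambda(P)|\le1/j(n)\to0$.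

In (c), monotonicity is Corollary~\ref{cor:mono}; a nonincreasing nonnegative sequence converges; and $\lambda_n^{(t)}(P)\le\lambda_n(P)$ gives $\mu_t(P)\le\lambda(P)$.
\end{proof}

\section{A model case: nearly extremal antichains}\label{sec:model}

Why should Lubell mass sit on few levels? The principle is this: \emph{if a random chain does almost as well as the best chain, then almost all chains meet the family at roughly the same heights.} We prove it here for antichains. The tool is the following variance bound.

\begin{lemma}[Efron--Stein inequality]\label{lem:ES}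
Let $V_1,\dots,V_\nu$ be independent and let $\Theta=\Theta(V_1,\dots,V_\nu)$ be bounded. Let $\Theta^{(i)}$ be obtained from $\Theta$ by replacing $V_i$ with an independent copy. Then $\operatorname{Var}\Theta\le\frac12\sum_iE(\Theta-\Theta^{(i)})^2$.
\end{lemma}

\begin{proof}
Let $E_i$ denote averaging over $V_i$ only. The martingale differences $\Delta_i=E[\Theta\mid V_1,\dots,V_i]-E[\Theta\mid V_1,\dots,V_{i-1}]$ are orthogonal and sum to $\Theta-E\Theta$, so $\operatorname{Var}\Theta=\sum_iE\Delta_i^2$. By independence, $E[E_i\Theta\mid V_1,\dots,V_i]$ and $E[\Theta\mid V_1,\dots,V_{i-1}]$ both equal the average of $\Theta$ over $V_i,\dots,V_\nu$. Hence $\Delta_i=E[\Theta-E_i\Theta\mid V_1,\dots,V_i]$, and $E\Delta_i^2\le E(\Theta-E_i\Theta)^2$ by Jensen's inequality. Given the $V_j$ with $j\ne i$, the variables $\Theta$ and $\Theta^{(i)}$ are independent and identically distributed with mean $E_i\Theta$, and $\operatorname{Var}\xi=\frac12E(\xi-\xi')^2$ for such a pair. So $E(\Theta-E_i\Theta)^2=\frac12E(\Theta-\Theta^{(i)})^2$.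
\end{proof}

We shall control only the first moment of part of the change $|\Theta-\Theta^{(i)}|$. To pass to the square we use that for $x,y,z\ge0$,
\begin{equation}\label{eq:square}
0\le a\le\min(x+y,z)\quad\text{implies}\quad a^2\le2x^2+2zy ;
\end{equation}
indeed $a\le x+\min(y,z)$, so $a^2\le2x^2+2\min(y,z)^2\le2x^2+2zy$.

\begin{proposition}\label{prop:model}
Let $n\ge1$, let $\mathcal F\subseteq2^{[n]}$ be a nonempty antichain, and write $\bar h_n(\mathcal F)=1-\delta$. For every $\rho>0$ there is an interval of length $2\rho n$ such that the densities $d_\ell(\emptyset,[n])$ of the levels $\ell$ outside it sum to at most $(4/n+\delta)/\rho^2$.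
\end{proposition}

\begin{proof}
Let $\mathcal U$ be the family of sets that contain a member of $\mathcal F$. Give the elements $x\in[n]$ independent uniform times $U_x\in[0,1]$ and let $Z_l$ be the set of the $l$ earliest elements; ties have probability $0$, and $(Z_l)$ is a uniformly random full chain. Let $\sigma=\min\{l:Z_l\in\mathcal U\}$. A member of $\mathcal F$ has no proper subset in $\mathcal U$, so $Z_\ell\in\mathcal F$ forces $\sigma=\ell$. Thus $d_\ell(\emptyset,[n])\le\Pr(\sigma=\ell)$, and by Chebyshev's inequality it suffices to show $\operatorname{Var}\sigma\le4n+\delta n^2$.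

Call a pair $A\subset B$ with $|B|=|A|+1$ \emph{defective} if $A\notin\mathcal U$ and $B\in\mathcal U\setminus\mathcal F$. If $(Z_l,Z_{l+1})$ is defective, then $\sigma=l+1$ and the chain misses $\mathcal F$. So the expected number of defective steps of the chain is at most $\delta$.

Fix $x$ and resample $U_x$, obtaining $Z_l'$ and $\sigma'$. Let $D_l$ be the set of the $l$ earliest elements other than $x$, for $0\le l\le n-1$; it is not affected. Both $Z_l$ and $Z_l'$ contain $D_{l-1}$ and are contained in $D_l\cup\{x\}$, whenever these sets are defined. Let $\beta$ be the least $l$ with $D_l\cup\{x\}\in\mathcal U$, and let $\alpha$ be the least $l$ with $D_l\in\mathcal U$, or $\alpha=n$ if there is none. Then $\beta\le\sigma,\sigma'\le\alpha+1$. For $\beta<l<\alpha$ the set $D_l\cup\{x\}$ properly contains $D_\beta\cup\{x\}\in\mathcal U$, so it lies in $\mathcal U\setminus\mathcal F$ and the pair $(D_l,D_l\cup\{x\})$ is defective. With $\mathcal E(x)$ the number of defective pairs among the $(D_l,D_l\cup\{x\})$, we get $|\sigma-\sigma'|\le\alpha+1-\beta\le2+\mathcal E(x)$, and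 $(\sigma-\sigma')^2\le8+2n\,\mathcal E(x)$ by \eqref{eq:square}. For uniformly random $x$ the pair $(D_l,D_l\cup\{x\})$ has the law of $(Z_l,Z_{l+1})$, so $\sum_xE\,\mathcal E(x)\le n\delta$. Lemma~\ref{lem:ES} gives $\operatorname{Var}\sigma\le\frac12(8n+2n\cdot n\delta)$.
\end{proof}

Here the best chain meets $\mathcal F$ once and a random chain $1-\delta$ times on average. For other posets an extremal family need not be close to its best chain. In Example~\ref{ex:three}(iii) with $a=\lfloor n/2\rfloor$, some chains meet $\mathcal F$ three times while the average is about $\frac94$. The gap closes at a coarser scale. Let us be allowed to choose only a set $A$ of size $s\ge2$, the chain from $\emptyset$ to $A$ being random. The expected number of members on it is $2+a'(s-a')/(s(s-1))$ with $a'=|A\cap[a]|$, which is at most $\frac94+\frac1{4(s-1)}$, while its average over $A$ is $\bar h_n(\mathcal F)>\frac94$. So we compare the best and the random choice among \emph{coarse} chains with steps of size about $s$, averaging inside each step. A scale $s$ at which the two nearly agree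 always exists by pigeonhole, as we show in Section~\ref{sec:scales}.

\section{Scores of coarse chains and random refinement}\label{sec:score}

From now on $k\ge2$, and $\mathcal F\subseteq2^{[n]}$ has no chain of $k$ members. For $A\subsetneq B$ and an integer $g\ge0$ put
\[
h_g(A,B)=\sum_{\ell\in\Lambda_g(A,B)}d_\ell(A,B),
\]
the expected number of members of $\mathcal F$ at $g$-inner levels on a uniformly random maximal chain from $A$ to $B$. In particular $h_g(\emptyset,[n])=\bar h_n(\mathcal F)$ for all $g$. The \emph{score} of a chain $\mathcal A=(A_0\subsetneq\dots\subsetneq A_v)$ with margin $g$ is $H_g(\mathcal A)=\sum_{j=1}^vh_g(A_{j-1},A_j)$.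

\begin{lemma}\label{lem:score}
For every chain $\mathcal A=(A_0\subsetneq\dots\subsetneq A_v)$: \emph{(i)} $H_g(\mathcal A)\le k-1$; \emph{(ii)} at most $k-1$ of the terms $h_g(A_{j-1},A_j)$ are nonzero.
\end{lemma}

\begin{proof}
For $j\ge2$ we have $A_{j-1}\ne\emptyset$, so $|A_{j-1}|\notin\Lambda_g(A_{j-1},A_j)$; hence the sets $\Lambda_g(A_{j-1},A_j)$ are pairwise disjoint. (i) Join uniformly random maximal chains from $A_{j-1}$ to $A_j$. Then $H_g(\mathcal A)$ is the expected number of members of $\mathcal F$ on the resulting chain at levels in the union of these sets. (ii) Each nonzero term gives a member $Z\in[A_{j-1},A_j]$ with $|Z|\in\Lambda_g(A_{j-1},A_j)$. These members are nested and have distinct sizes.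
\end{proof}

An \emph{$s$-refinement} of $(A,B)$ is a chain $A=A_0\subset\dots\subset A_v=B$ with all gaps $|A_j|-|A_{j-1}|$ in $[s,2s)$. An \emph{$s$-sequence} is an $s$-refinement of $(\emptyset,[n])$. Refining creates new cuts, hence new margins, and $\mathcal F$ might be concentrated on exactly the levels that they remove. A random offset prevents this.

Let $r=|B|-|A|\ge3s$ and $o\in\{0,\dots,s-1\}$. The \emph{grid} of $(A,B)$ with step $s$ and offset $o$ is
\[
t_0=|A|,\qquad t_l=|A|+o+ls\ \ (1\le l\le J),\qquad t_{J+1}=|B|,
\]
where $J$ is the largest integer with $o+Js\le r-s$. Then $J\ge1$ because $o+s<2s\le r-s$. The first gap $s+o$ and the last gap $r-o-Js$ lie in $[s,2s)$, and the others equal $s$; consequently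
\begin{equation}\label{eq:J}
Js\le r<(J+3)s .
\end{equation}
A \emph{grid chain} is a chain $A=Z_0\subset\dots\subset Z_{J+1}=B$ with $|Z_l|=t_l$; it is an $s$-refinement of $(A,B)$. A \emph{random grid chain} consists of the sets of sizes $t_l$ on a uniformly random maximal chain from $A$ to $B$. The \emph{random $s$-refinement} is the random grid chain for an independent uniform offset. The set of levels that the grid keeps, $\Gamma_g(o)=\bigcup_{l=1}^{J+1}\Lambda_g(Z_{l-1},Z_l)$, is the same for all grid chains with offset $o$.

\begin{lemma}[Random refinement]\label{lem:refine}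
Let $|B|-|A|\ge3s$ and $0\le g\le G$, and let $\mathcal Z=(Z_l)$ be the random $s$-refinement of $(A,B)$.
\begin{enumerate}
\item[(i)] $E[h_g(Z_{l-1},Z_l)\mid o]=\sum_{\ell\in\Lambda_g(Z_{l-1},Z_l)}d_\ell(A,B)$ for each $l$.
\item[(ii)] Each $\ell\in\Lambda_G(A,B)$ satisfies $\Pr(\ell\notin\Gamma_g(o))\le2g/s$.
\item[(iii)] $E\,H_g(\mathcal Z)\ge(1-2g/s)\,h_G(A,B)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Given $o$, $Z_{l-1}$ and $Z_l$, the $\ell$-set of the underlying maximal chain is uniform among the $\ell$-sets of $[Z_{l-1},Z_l]$; given $o$ alone, it is uniform among those of $[A,B]$. So $E[d_\ell(Z_{l-1},Z_l)\mid o]=d_\ell(A,B)$.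

(ii) Let $\ell\in\Lambda_G(A,B)\setminus\Gamma_g(o)$ and let $l\ge1$ be least with $\ell\le t_l$. Since $\ell\notin\Lambda_g(Z_{l-1},Z_l)$, there are two cases. Suppose $\ell\le t_{l-1}+g$ and $Z_{l-1}\ne\emptyset$. For $l=1$ this contradicts $\ell>|A|+G$, so $l\ge2$ and $t_{l-1}<\ell\le t_{l-1}+g$. Suppose $\ell>t_l-g$ and $Z_l\ne[n]$. For $l=J+1$ this contradicts $\ell\le|B|-G$, so $l\le J$ and $t_l-g<\ell\le t_l$. In both cases $\ell-t_{l'}\in\{-g+1,\dots,g\}$ for some $1\le l'\le J$. As $t_{l'}\equiv|A|+o\pmod s$, this leaves at most $2g$ possible values of $o$.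

(iii) By (i), $E[H_g(\mathcal Z)\mid o]=\sum_{\ell\in\Gamma_g(o)}d_\ell(A,B)$. Keep only the levels in $\Lambda_G(A,B)$, average over $o$ and use (ii).
\end{proof}

The hypothesis $g\le G$ is needed because the cuts at $A$ and $B$ do not move with $o$: a level at distance less than $g$ above $A\ne\emptyset$ is removed for every offset.

\section{Near-optimal random chains force few levels}\label{sec:few}

This section extends Proposition~\ref{prop:model} to coarse chains and arbitrary $k$.

\begin{proposition}[Few levels]\label{prop:few}
Let $q\ge2$, $s\ge1$, $g\ge0$ be integers, $0<\gamma\le1$ and $0<\delta\le\gamma^2/(36kq^3)$. Let $X\subset Y$ with $r=|Y|-|X|\ge3s$, and let $t_0<\dots<t_{J+1}$ be the grid of $(X,Y)$ with step $s$ and offset $o$. Assume $J\ge32ks^2/\delta$, and assume that the mean $f_o$ of $H_g$ over the random grid chain and the maximum $M_o$ of $H_g$ over all grid chains satisfy $M_o-f_o\le\delta$. Then there is a set $U$ of levels with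
\[
|U|\le\frac{3kr}q+(q+2)s\qquad\text{and}\qquad\sum_{\ell\in\Gamma_g(o)\setminus U}d_\ell(X,Y)\le4q\gamma .
\]
\end{proposition}

Fix the data of the proposition, write $h=h_g$, and let $Z_0,\dots,Z_{J+1}$ be the random grid chain. Since $1/\delta\ge36kq^3$, we have $J\ge\max(q,3)$.

\subsection*{The potential and its defects}
In the model case the key function was the indicator of $\mathcal U$, which equals the largest number of members on a chain ending at a given set. We imitate this. A \emph{grid set of index $l$}, for $1\le l\le J$, is a set $A\in[X,Y]$ with $|A|=t_l$. For such $A$ let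
\[
\Psi(A)=\max\sum_{j=1}^lh(A_{j-1},A_j)\quad\text{over chains }X=A_0\subset\dots\subset A_l=A\text{ with }|A_j|=t_j .
\]
Then $0\le\Psi\le k-1$ by Lemma~\ref{lem:score}(i). For grid sets $A\subset B$ of indices $l$ and $l+1$, the \emph{defect} is
\[
e(A,B)=\Psi(B)-\Psi(A)-h(A,B)\ge0,
\]
where the inequality follows by appending $B$ to an optimal chain for $A$. In particular $\Psi(A)\le\Psi(B)$, and inserting intermediate grid sets shows that $\Psi(A)\le\Psi(B)$ for all grid sets $A\subseteq B$. (For an antichain with $s=1$, $g=o=0$ and $[X,Y]=2^{[n]}$, the function $\Psi$ is the indicator of $\mathcal U$ and $e$ is the indicator of a defective pair.)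

The hypothesis $M_o-f_o\le\delta$ enters only through the following bound. Appending $Y$ to an optimal chain for $Z_J$ gives a grid chain, so $\Psi(Z_J)+h(Z_J,Y)\le M_o$. Also $\Psi(Z_1)=h(X,Z_1)$. Telescoping,
\[
\sum_{l=1}^{J-1}e(Z_l,Z_{l+1})=\Psi(Z_J)-\sum_{l=1}^Jh(Z_{l-1},Z_l)\le M_o-\sum_{l=1}^{J+1}h(Z_{l-1},Z_l),
\]
and taking expectations,
\begin{equation}\label{eq:defect}
E\sum_{l=1}^{J-1}e(Z_l,Z_{l+1})\le M_o-f_o\le\delta .
\end{equation}

\subsection*{The variance of sums of the potential}
In the model case the entrance time is $\sigma=n+1-\sum_l\mathbf 1[Z_l\in\mathcal U]$, a sum of the potential along the chain. The next lemma is the analogue of the bound $4n+\delta n^2$.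

\begin{lemma}\label{lem:var}
Let $I\subseteq\{1,\dots,J\}$ and $\Theta=\sum_{l\in I}\Psi(Z_l)$. Then $\operatorname{Var}\Theta\le32k^2s^2J+2k\delta J^2$.
\end{lemma}

\begin{proof}
Generate the chain from independent uniform times $U_x\in[0,1]$, $x\in Y\setminus X$: the set $Z_l$ is $X$ together with the $t_l-t_0$ earliest elements. The potential is defined only on grid sets, so the sandwich $D_{l-1}\subseteq Z_l\subseteq D_l\cup\{x\}$ of the model case must now reach from one grid level to another, and $x$ is replaced by a set of $s$ elements.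

\emph{Changing the times inside an $s$-set.} Let $Q\subseteq Y\setminus X$ with $|Q|=s$. Change the times of some elements of $Q$, creating no ties, and let $Z_l'$ and $\Theta'$ be the new values. For $1\le l\le J$ let $D_l$ be $X$ together with the $t_l-t_0$ earliest elements of $(Y\setminus X)\setminus Q$. This is possible since $t_J-t_0\le r-s$, and $D_l$ is not affected by the change. Let $2\le l\le J-1$. The elements of $Z_l\setminus X$ outside $Q$ form an initial segment of $(Y\setminus X)\setminus Q$ whose size lies between $t_l-t_0-s=t_{l-1}-t_0$ and $t_l-t_0$. So $D_{l-1}\subseteq Z_l\subseteq D_l\cup Q$, the same holds for $Z_l'$, and $D_l\cup Q$ is a grid set of index $l+1$. By monotonicity of $\Psi$,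
\begin{align*}
|\Psi(Z_l)-\Psi(Z_l')|&\le\Psi(D_l\cup Q)-\Psi(D_{l-1})\\
&=h(D_l,D_l\cup Q)+e(D_l,D_l\cup Q)+\bigl(\Psi(D_l)-\Psi(D_{l-1})\bigr).
\end{align*}
We sum over $2\le l\le J-1$. The last terms telescope to at most $k-1$. The pairs $(D_l,D_l\cup Q)$ do not form a chain, so Lemma~\ref{lem:score} does not apply to the $h$-terms; instead we show that they sum to at most $s(k-1)$. Take one uniformly random order of $Q$ and use it for all $l$. As $D_l\ne\emptyset$, the number $h(D_l,D_l\cup Q)$ is at most the expected number of nonempty initial segments $Q'$ of $Q$ with $D_l\cup Q'\in\mathcal F$. For each of the $s$ segments $Q'$, the sets $D_l\cup Q'$ with $2\le l\le J-1$ form a chain of distinct sets, so at most $k-1$ of them are in $\mathcal F$. Bounding the terms $l=1$ and $l=J$ by $k-1$ each, we obtain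
\[
|\Theta-\Theta'|\le(s+3)(k-1)+\mathcal E(Q)\le4ks+\mathcal E(Q),\qquad\mathcal E(Q)=\sum_{l=2}^{J-1}e(D_l,D_l\cup Q).
\]
Also $|\Theta-\Theta'|\le kJ$, so \eqref{eq:square} gives $(\Theta-\Theta')^2\le32k^2s^2+2kJ\,\mathcal E(Q)$.

\emph{Efron--Stein for groups.} Partition $Y\setminus X$ into $\nu=\lceil r/s\rceil$ groups of size at most $s$, and choose an $s$-set $Q_i\subseteq Y\setminus X$ containing the $i$th group. By \eqref{eq:J}, $\nu\le J+3\le2J$. For a permutation $\omega$ of $Y\setminus X$, apply Lemma~\ref{lem:ES} with $V_i$ the vector of times of the image under $\omega$ of the $i$th group: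
\[
\operatorname{Var}\Theta\le\frac12\sum_{i=1}^\nu\bigl(32k^2s^2+2kJ\,E\,\mathcal E(\omega(Q_i))\bigr).
\]
The left side does not depend on $\omega$, so we may average over a uniformly random $\omega$ independent of the times. Then $Q=\omega(Q_i)$ is a uniformly random $s$-set, $D_l\setminus X$ is a uniformly random $(t_l-t_0)$-set disjoint from it, and $(D_l,D_l\cup Q)$ is a uniformly random nested pair of grid sets of indices $l,l+1$, like $(Z_l,Z_{l+1})$. So the mean of $\mathcal E(\omega(Q_i))$ is at most $\delta$ by \eqref{eq:defect}, and $\operatorname{Var}\Theta\le J(32k^2s^2+2kJ\delta)$.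
\end{proof}

Grouping matters. Resampling one time at a time would give about $sJ$ terms, and the defects would contribute about $k\delta sJ^2$. This is not small compared with $J^2$, because $\delta$ will be fixed before $s$.

\subsection*{Windows}
The potential may now rise in several places, and one sum cannot locate them all. Lemma~\ref{lem:var} is informative only for sums over a positive fraction of the indices, so we cut the indices into $q$ windows and follow the average of $\Psi$ over each.

\begin{proof}[Proof of Proposition~\ref{prop:few}]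
Let $w=\lfloor J/q\rfloor$; then $w\ge1$ and $w\ge J/(2q)$, since $J\ge q$. For $1\le j\le q$ put
\[
I_j=\{(j-1)w+1,\dots,jw\},\qquad T_j=\frac1w\sum_{l\in I_j}\Psi(Z_l),\qquad\tau_j=E\,T_j .
\]
For $2\le j\le q-1$ call $j$ \emph{heavy} if $\tau_{j+1}-\tau_{j-1}>4\gamma$ and \emph{light} otherwise. Let $U$ be the set of integers in $[t_0,t_{J+1}]$ that lie in no interval $(t_{(j-1)w},t_{jw}]$ with $j$ light. Recall that $\Psi(Z_l)$ is nondecreasing in $l$.

\emph{Light windows carry little.} Let $j$ be light. The levels of $\Gamma_g(o)$ in $(t_{(j-1)w},t_{jw}]$ are those of the sets $\Lambda_g(Z_{l-1},Z_l)$ with $l\in I_j$. By Lemma~\ref{lem:refine}(i) their densities sum to $E\sum_{l\in I_j}h(Z_{l-1},Z_l)$. Since $l-1\ge w\ge1$ and defects are nonnegative,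
\[
\sum_{l\in I_j}h(Z_{l-1},Z_l)\le\Psi(Z_{jw})-\Psi(Z_{(j-1)w})\le T_{j+1}-T_{j-1},
\]
because all indices in $I_{j+1}$ exceed $jw$ and all indices in $I_{j-1}$ are at most $(j-1)w$. The right side has mean at most $4\gamma$. Summing over the light $j$ gives the second claim.

\emph{There are at most $3(k-1)$ heavy $j$.} Heaviness is a statement about means; concentration lets us see all heavy windows on one chain. By Lemma~\ref{lem:var} and $J\ge32ks^2/\delta$,
\[
\operatorname{Var}T_j\le\frac{4q^2}{J^2}\bigl(32k^2s^2J+2k\delta J^2\bigr)\le4q^2(k\delta+2k\delta)=12kq^2\delta .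
\]
By Chebyshev's inequality, the probability that $|T_j-\tau_j|>\gamma$ for some $j$ is at most $12kq^3\delta/\gamma^2\le\frac13$. By Markov's inequality and \eqref{eq:defect}, the probability that $\sum_{l=1}^{J-1}e(Z_l,Z_{l+1})>\gamma$ is at most $\delta/\gamma\le\frac13$. Fix an outcome in which neither happens. If $j$ is heavy, then
\[
2\gamma<T_{j+1}-T_{j-1}\le\Psi(Z_{(j+1)w})-\Psi(Z_{(j-2)w+1})=\sum_{l=(j-2)w+1}^{(j+1)w-1}\bigl(h(Z_l,Z_{l+1})+e(Z_l,Z_{l+1})\bigr).
\]
The defects contribute at most $\gamma$, so $h(Z_l,Z_{l+1})>0$ for some $l$ in this range. For heavy $j$ in one residue class modulo $3$ the ranges are disjoint, so each class has at most $k-1$ heavy $j$ by Lemma~\ref{lem:score}(ii).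

\emph{The size of $U$.} The set $U$ is covered by $[t_0,t_w]$, with $o+ws+1\le ws+s$ levels; the heavy windows and window $q$, with $ws$ levels each; and $(t_{qw},t_{J+1}]$, with fewer than $(q-1)s+2s$ levels, as $J-qw\le q-1$. In total $|U|\le3kws+(q+2)s$, and $ws\le Js/q\le r/q$ by \eqref{eq:J}.
\end{proof}

\section{Choice of scales and proof of the transfer proposition}\label{sec:scales}

Let $W_u$ be the best score of a $u$-sequence with margin $u/b$, where $b$ is a large constant. For scales $s\ll R$, randomly refining an optimal $R$-sequence gives $s$-sequences whose mean score is almost $W_R$. If we also know that $W_s\le W_R+\varepsilon$, then these random $s$-sequences are almost optimal, which is the hypothesis of Proposition~\ref{prop:few}. Since all $W_u$ lie in $[0,k-1]$, among about $k/\varepsilon$ scales two consecutive ones satisfy this. The dimension $m$ of the target cube lies between them.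

Two points need care. First, the margin must be part of the definition of $W_R$, and must be at least $m$. Otherwise the optimal sequence could collect its score at its own cuts, for instance by cutting at members of $\mathcal F$, and these levels are lost in Lemma~\ref{lem:embed}. Second, the pieces of the $R$-sequence are too long. The margin condition $R/b\ge m$ makes $3kr/q\ge3kbm/q$, and $b$ must be much larger than $q$, since $b$ depends on $\varepsilon$, which depends on $\delta$ and so on $q$. We therefore insert a scale $S=pm$, where $p$ depends only on $k$ and $\eta$ and is fixed before $q$; see Figure~\ref{fig:scales}.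

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.9cm,y=0.9cm]
\foreach \x in {3,6.5,9.5} \fill[gray!45] (\x-0.3,2.9) rectangle (\x+0.3,3.1);
\draw (0,3)--(12,3);
\foreach \x in {0,3,6.5,9.5,12} \draw (\x,2.8)--(\x,3.2);
\node[above] at (0,3.2) {$0$}; \node[above] at (12,3.2) {$n$};
\node[above] at (4.75,3.1) {$R$};
\draw[dashed] (3,2.8)--(0,1.7); \draw[dashed] (6.5,2.8)--(12,1.7);
\foreach \x in {2.6,4.6,6.6,8.6} \fill[gray!45] (\x-0.2,1.4) rectangle (\x+0.2,1.6);
\fill[gray!45] (0,1.4) rectangle (0.2,1.6); \fill[gray!45] (11.8,1.4) rectangle (12,1.6);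
\draw (0,1.5)--(12,1.5);
\foreach \x in {0,2.6,4.6,6.6,8.6,12} \draw (\x,1.3)--(\x,1.7);
\node[above] at (5.6,1.55) {$S$};
\draw[dashed] (4.6,1.3)--(0,0.25); \draw[dashed] (6.6,1.3)--(12,0.25);
\draw (0,0)--(12,0);
\foreach \x in {0.6,1,...,11.5} \draw (\x,-0.07)--(\x,0.07);
\foreach \x in {0,1.4,2.6,3.8,5,6.2,7.4,8.6,9.8,11,12} \draw (\x,-0.22)--(\x,0.22);
\draw[line width=2pt] (0,0)--(1.4,0) (5,0)--(6.2,0) (9.8,0)--(12,0);
\end{tikzpicture}
\caption{The three scales, drawn on the axis of levels. Top: an optimal $R$-sequence, with margins of width $R/b\ge m$ (gray) at the interior cuts. Middle: one piece, cut into blocks of length in $[S,2S)$ with margins of width $m$. Bottom: one block with its grid of step $s$ (short ticks), grouped into windows (long ticks). The thick part, made of the heavy windows and the two ends, carries almost all the mass of the block.}\label{fig:scales}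
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:transfer}]
\emph{Constants.} Define, in this order,
\[
p=\Bigl\lceil\frac{8k}\eta\Bigr\rceil,\quad q=\Bigl\lceil\frac{12k^2p}\theta\Bigr\rceil,\quad\gamma=\frac\eta{20kq},\quad\delta=\frac{\gamma^2}{36kq^3},\quad\varepsilon=\frac{\eta\delta}{16k},\quad b=\Bigl\lceil\frac{4k}\varepsilon\Bigr\rceil,\quad N=\Bigl\lceil\frac k\varepsilon\Bigr\rceil,
\]
so that $\varepsilon\le\delta\le\gamma\le\eta/4$, and
\[
K(u)=\Bigl\lceil\frac{2k(q+2)}\theta\,u+\frac{32k}\delta\,u^3\Bigr\rceil\ge3u,\qquad\Phi(x)=K\bigl((3p+2b)x\bigr).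
\]
Let $m_1,\dots,m_N,n$ and $\mathcal F$ be as in the proposition. Put $u_1=b$, and for $1\le i\le N$ let $u_{i+1}$ be the least multiple of $b$ with $u_{i+1}\ge(3p+b)m_i$; then $u_{i+1}\le(3p+2b)m_i$. As $K$ is nondecreasing, $m_1\ge\Phi(1)\ge K(u_1)$, $m_{i+1}\ge\Phi(m_i)\ge K(u_{i+1})$ and $n\ge\Phi(m_N)\ge K(u_{N+1})\ge3u_{N+1}$. So $m_i\ge K(u_i)$ for all $i\le N$, the $u_i$ increase, and $n\ge3u_i$ for all $i\le N+1$.

\emph{Step 1: a scale at which refining gains little.} For $u\in\{u_1,\dots,u_{N+1}\}$ let $W_u$ be the maximum of $H_{u/b}$ over all $u$-sequences. Lemma~\ref{lem:refine}(iii) for $(\emptyset,[n])$, with step $u$ and both margins $u/b$, and Lemma~\ref{lem:score}(i) give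
\begin{equation}\label{eq:W}
\bar h_n(\mathcal F)-\frac\eta4\le\Bigl(1-\frac2b\Bigr)\bar h_n(\mathcal F)\le W_u\le k-1,
\end{equation}
where we used $\bar h_n(\mathcal F)\le k$ and $2k/b\le\varepsilon/2$. Since $\sum_{i=1}^N(W_{u_i}-W_{u_{i+1}})=W_{u_1}-W_{u_{N+1}}\le k-1<N\varepsilon$, some $i$ has $W_{u_i}\le W_{u_{i+1}}+\varepsilon$. Fix it and write
\[
s=u_i,\quad g=s/b,\quad m=m_i,\quad S=pm,\quad R=u_{i+1},\quad G=R/b .
\]
Then $W_s\le W_R+\varepsilon$. From $m\ge K(s)$ and $R\ge(3p+b)m$ we get $g\le s\le m\le G$, $S\ge m\ge3s$ and $R\ge3S$.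

\emph{Step 2: an $S$-sequence whose blocks are all near-optimal.} Let $\mathcal A$ be an $R$-sequence with $H_G(\mathcal A)=W_R$. Apply the random $S$-refinement to each of its pieces, which have gaps at least $R\ge3S$. This gives a random $S$-sequence $\mathcal C=(C_0\subset C_1\subset\cdots)$; we call the pairs $(C_{j-1},C_j)$ \emph{blocks}. For the $j$th block let $M_j$ be the maximum of $H_g$ over its $s$-refinements and $f_j\le M_j$ the mean of $H_g$ over its random $s$-refinement. Three estimates hold.
\begin{itemize}
\item Joining optimal $s$-refinements of the blocks gives an $s$-sequence, so $\sum_jM_j\le W_s\le W_R+\varepsilon$.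
\item Lemma~\ref{lem:refine}(iii) for each block, with step $s$ and both margins $g$, gives $\sum_jf_j\ge(1-\frac2b)H_g(\mathcal C)$. For each piece of $\mathcal A$, with step $S$ and margins $g\le G$, it gives $E\,H_g(\mathcal C)\ge(1-\frac{2g}S)W_R\ge(1-\frac2b)W_R$. Hence $E\sum_jf_j\ge(1-\frac4b)W_R\ge W_R-\frac{4k}b\ge W_R-\varepsilon$.
\item Lemma~\ref{lem:refine}(iii) for each piece of $\mathcal A$, with step $S$ and margins $m\le G$, gives $E\,H_m(\mathcal C)\ge(1-\frac2p)W_R\ge W_R-\frac{2k}p\ge W_R-\frac\eta4$.
\end{itemize}
We need one outcome with $H_m(\mathcal C)$ large and $\sum_j(M_j-f_j)$ small, so we combine the two quantities. The first two estimates give $E\sum_j(M_j-f_j)\le2\varepsilon$, and $\frac{2k}\delta\cdot2\varepsilon=\frac\eta4$. Therefore some outcome $\mathcal C$, which we fix, satisfies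
\[
H_m(\mathcal C)-\frac{2k}\delta\sum_j(M_j-f_j)\ge W_R-\frac\eta2 .
\]
As $M_j\ge f_j$, $H_m(\mathcal C)\le k-1$ and $W_R\ge0$, the subtracted term lies in $[0,k]$, and
\begin{equation}\label{eq:C}
H_m(\mathcal C)\ge W_R-\frac\eta2,\qquad M_j-f_j\le\frac\delta2\ \text{ for every }j .
\end{equation}

\emph{Step 3: few levels in each block.} Let $(X,Y)=(C_{j-1},C_j)$, so $r=|Y|-|X|\in[S,2S)$. We find $L\subseteq\Lambda_m(X,Y)$ with
\begin{equation}\label{eq:L}
|L|\le\frac{\theta m}k,\qquad\sum_{\ell\in L}d_\ell(X,Y)\ge h_m(X,Y)-5q\gamma .
\end{equation}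
For an offset $o$ define $M_o$ and $f_o$ as in Proposition~\ref{prop:few}; then $f_o\le M_o\le M_j$, and $f_j$ is the average of $f_o$ over $o$. Let $y_o$ be the sum of $d_\ell(X,Y)$ over $\ell\in\Lambda_m(X,Y)\setminus\Gamma_g(o)$. By Lemma~\ref{lem:refine}(ii) with $g\le m$, the average of $y_o$ is at most $\frac2bh_m(X,Y)\le\frac{2k}b\le\frac\delta2$. With \eqref{eq:C}, the average of $(M_j-f_o)+y_o$ is at most $\delta$. Both terms are nonnegative, so some $o$ has $M_o-f_o\le\delta$ and $y_o\le\delta$. For its grid, \eqref{eq:J} and $r\ge m\ge K(s)$ give $J>m/s-3\ge32ks^2/\delta$. Let $U$ be given by Proposition~\ref{prop:few} and put $L=U\cap\Lambda_m(X,Y)$. Since $r<2pm$, $q\ge12k^2p/\theta$ and $m\ge2k(q+2)s/\theta$,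
\[
|L|\le\frac{6kpm}q+(q+2)s\le\frac{\theta m}{2k}+\frac{\theta m}{2k}.
\]
An $m$-inner level outside $L$ is either outside $\Gamma_g(o)$ or in $\Gamma_g(o)\setminus U$, so these levels carry at most $\delta+4q\gamma\le5q\gamma$. This proves \eqref{eq:L}.

\emph{Step 4: embedding.} The number of blocks grows with $n$, but by Lemma~\ref{lem:score}(ii) only $c\le k-1$ of them have $h_m>0$. Call these $(X_1,Y_1),\dots,(X_c,Y_c)$ in increasing order, and let $L_1,\dots,L_c$ be the sets from \eqref{eq:L}. The gaps are at least $S\ge m$, and $t=\sum_{a=1}^c|L_a|\le\theta m\le m$. Lemma~\ref{lem:embed} gives a family $\mathcal F'\subseteq2^{[m]}$ on at most $t\le\lfloor\theta m\rfloor$ levels that embeds in $\mathcal F$. By \eqref{eq:L}, \eqref{eq:C}, \eqref{eq:W} and $5kq\gamma=\eta/4$,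
\[
\bar h_m(\mathcal F')\ge H_m(\mathcal C)-5kq\gamma\ge W_R-\frac{3\eta}4\ge\bar h_n(\mathcal F)-\eta .\qedhere
\]
\end{proof}

\section{Scope of the method}\label{sec:scope}

\begin{remark}
Theorem~\ref{thm:more}(b) says that $o(n)$ levels suffice to approach $\lambda(P)$. We do not claim that boundedly many levels suffice, that is, that $\sup_t\mu_t(P)=\lambda(P)$. The windows in Proposition~\ref{prop:few} have length proportional to that of the block, so the argument locates the mass only up to a small constant fraction of the levels.
\end{remark}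

\begin{remark}
Weak containment is used twice. In Lemma~\ref{lem:embed}, sets sent to different intervals have comparable images even when they are incomparable in $2^{[m]}$, so an induced copy of $P$ in $\mathcal F'$ need not give an induced copy in $\mathcal F$. Also \eqref{eq:chain} fails for induced containment: a full chain has no induced copy of any poset that is not a chain. The proof therefore does not apply to induced containment.
\end{remark}

\begin{thebibliography}{9}
\bibitem{diamonds}
\emph{Searching for Diamonds},
\texttt{http://www.math.sc.edu/\%7Egriggs/EuroComb20110831Katona.pdf}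
\end{thebibliography}
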